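
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{remark}[theorem]{Remark}

\title{Retracts of confluently tree-like continua\\ need not be confluently tree-like}


\begin{abstract}
Every confluently tree-like continuum is an absolute retract for the class of hereditarily unicoherent continua. We show that the converse fails, both for this class and for the class of tree-like continua. We construct one tree-like continuum $X$ that is a retract of a confluently tree-like continuum, and hence an absolute retract for both classes, but that admits no confluent $\varepsilon$-mapping onto a locally connected continuum when $\varepsilon$ is small. We also show that the absolute retracts for tree-like continua are exactly the retracts of confluently tree-like continua.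
\end{abstract}

\section{Introduction}

\subsection*{The question}

A \emph{continuum} is a nonempty compact connected metric space, and a \emph{map} is a continuous function. A \emph{tree} is a continuum that is either a single point or a finite union of arcs that contains no simple closed curve. For $\varepsilon>0$, a surjective map $f:X\to Y$ between continua is an \emph{$\varepsilon$-mapping} if $\operatorname{diam}f^{-1}(y)<\varepsilon$ for every $y\in Y$. A continuum is \emph{tree-like} if for every $\varepsilon>0$ it admits an $\varepsilon$-mapping onto a tree. It is \emph{hereditarily unicoherent} if the intersection of any two of its subcontinua is connected or empty.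

A surjective map $f:X\to Y$ between continua is \emph{confluent} if for every subcontinuum $Q$ of $Y$ each component of $f^{-1}(Q)$ is mapped by $f$ \emph{onto} $Q$. This is a weak lifting property: from any point over $Q$ one can reach all of $Q$ within a connected part of $X$ that lies over $Q$. A continuum is \emph{confluently tree-like} if for every $\varepsilon>0$ it admits a confluent $\varepsilon$-mapping onto a tree. By compactness, being tree-like or confluently tree-like does not depend on the choice of the metric.

For a class $\mathcal K$ of continua, $X\in\mathcal K$ is an \emph{absolute retract for $\mathcal K$} if, whenever $X$ is embedded in a continuum $Y\in\mathcal K$, the image of $X$ is a retract of $Y$. We write AR(HU) and AR(TL) for the classes of absolute retracts for hereditarily unicoherent and for tree-like continua. The starting point is the following known fact, which we use without proof.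

\begin{theorem}[known]\label{thm:known}
Every confluently tree-like continuum is in AR(HU).
\end{theorem}

So the lifting property is enough to build retractions. The following question, from \cite{CGL}, asks whether it is also necessary.

\begin{question}
Let $X$ be an absolute retract for the class of hereditarily unicoherent continua (of tree-like continua). Must $X$ be confluently tree-like?
\end{question}

Here is one way to see what to expect. A retract of a member of AR(HU) is in AR(HU) (Lemma~\ref{lem:retract}). So, by Theorem~\ref{thm:known}, a positive answer for AR(HU) would imply that every retract of a confluently tree-like continuum is confluently tree-like. Trees give no counterexample to this: a retract of a tree is a subcontinuum of it, hence a tree, and the identity of a tree is confluent. In general, however, the restriction of a confluent map to a retract of its domain has no reason to be confluent. This suggests looking for a retract that has lost the lifting property.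

\subsection*{The results}

\begin{theorem}\label{thm:A}
There are a tree-like continuum $X$ and a surjective map $\lambda:X\to[0,2]$ with the following properties.
\begin{enumerate}
\item[\textup{(1)}] $X$ is a retract of a confluently tree-like continuum. Consequently $X\in$ AR(HU) and $X\in$ AR(TL).
\item[\textup{(2)}] If $f:X\to T$ is a confluent map onto a locally connected continuum $T$, then some fiber of $f$ contains points $x,x'$ with $|\lambda(x)-\lambda(x')|\ge\frac12$. Hence for some $\varepsilon>0$ there is no confluent $\varepsilon$-mapping of $X$ onto any locally connected continuum, in particular onto any tree. So $X$ is not confluently tree-like; it is not even an inverse limit of locally connected continua with confluent bonding maps.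
\end{enumerate}
\end{theorem}

\begin{corollary}
The answer to the question is no, both for hereditarily unicoherent continua and for tree-like continua. The class of confluently tree-like continua is not closed under retracts.
\end{corollary}

For tree-like continua, passing to retracts is the only correction needed.

\begin{theorem}\label{thm:B}
For a continuum $X$ the following are equivalent:
\begin{enumerate}
\item[\textup{(i)}] $X\in$ AR(TL);
\item[\textup{(ii)}] $X$ is tree-like and $X\in$ AR(HU);
\item[\textup{(iii)}] $X$ is a retract of a confluently tree-like continuum.
\end{enumerate}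
\end{theorem}

Theorem~\ref{thm:known} is the only non-elementary input to Theorem~\ref{thm:A}. The proof of Theorem~\ref{thm:B} also uses two classical theorems on inverse limits.

Section~\ref{sec:first} shows both halves of the construction on an arc with three edges; it is motivation only. Sections~\ref{sec:prelim} and~\ref{sec:retracts} contain standard facts and the inheritance of AR(HU) by retracts. Section~\ref{sec:attach} enlarges an inverse sequence of trees so that its bonding maps become confluent, and gives a condition under which the old limit is a retract of the new one. Section~\ref{sec:X} constructs $X$ and proves Theorem~\ref{thm:A}(1). Sections~\ref{sec:index} and~\ref{sec:main} prove Theorem~\ref{thm:A}(2), and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.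

\section{The first step by hand}\label{sec:first}

Let $S_1$ be an arc with vertices $p,q,s$ in this order, and let $S_2$ be an arc with vertices $u,p,q,s$ in this order, so that $S_1\subset S_2$. Let $h_1:S_2\to S_1$ be the identity on $S_1$ and fold the edge $[p,u]$ onto $[p,q]$, so $h_1(u)=q$. Give $p,q,s$ the labels $0,1,2$, extend this to a homeomorphism $\lambda:S_1\to[0,2]$, and label $S_2$ by $\lambda h_1$. Then $u$ and $q$ both have label $1$, but only $q$ has a neighbor of label $2$.

\paragraph{Restoring confluence.} The fold $h_1$ is not confluent: $\{u\}$ is a component of $h_1^{-1}([q,s])$, and its image is only $\{q\}$. The remedy is to give every vertex a place where arcs can be continued. To each vertex $w$ of $S_2$ glue a copy of $S_1$, identifying the point $h_1(w)$ of the copy with $w$. Let $T_2$ be the resulting tree, and let $g_1:T_2\to S_1$ be $h_1$ on $S_2$ and the obvious identification on each copy. Now every arc $A\subset S_1$ starting at $g_1(z)$ lifts to $T_2$ from $z$: inside a copy this is trivial; from a point $z$ inside an edge of $S_2$ one follows the edge as long as $A$ does, and if a vertex is reached, one continues in the copy glued there.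

\paragraph{Retracting, one level down.} Can $T_2$ be retracted back to $S_2$ by some $\rho$ with $h_1\rho=g_1$? Consider the copy $[p^*,q^*]\cup[q^*,s^*]$ glued at $u=q^*$. The set $\rho([q^*,s^*])$ would be connected, would contain $u$, and would lie in $h_1^{-1}([q,s])$, so it would be $\{u\}$. But $g_1$ is not constant on $[q^*,s^*]$, so this is impossible. What one can do is collapse $[q^*,s^*]$ to $u$ and map $[p^*,q^*]$ onto $[p,u]$. On this copy we then have $h_1\rho=h_0g_1$, where $h_0:S_1\to[p,q]$ collapses $[q,s]$ to $q$. Thus $h_1\rho$ and $g_1$ agree after one more map $h_0$. If the same is true at each step of an infinite construction, with $h_{n-1}$ in place of $h_0$, the error disappears in the limit (Lemma~\ref{lem:attach}(b)).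

\paragraph{Rigidity.} Let $f:S_2\to T$ be confluent, and suppose that $f(x)=f(x')$ implies that the labels of $x$ and $x'$ differ by less than $\frac12$. We claim that $f(u)\ne f(q)$. Suppose $f(u)=f(q)$. Let $a$ be the point of $[q,s]$ with label $\frac32$, and let $K$ be the component of $f^{-1}(f([q,a]))$ containing $u$. Labels on $[q,a]$ lie in $[1,\frac32]$, so labels on $K$ lie in $(\frac12,2)$. Since $K$ is connected and contains $u$, it lies in the half of $[p,u]$ next to $u$, where labels are at most $1$. By confluence some $u'\in K$ has $f(u')=f(a)$, so its label exceeds $\frac32-\frac12=1$. This is a contradiction.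

So such an $f$ can detect that $u$ has no neighbor of label $2$. In the limit continuum $X$ this makes one kind of vertex recognizable. A vertex is then recognizable if it lacks a neighbor of that kind while its competitors have one, and so on. We build $X$ so that this recursion produces infinitely many kinds of vertices of label $1$. Under a map to a locally connected continuum, two vertices of different kinds then have images in a common small connected set. If the map is confluent and has small fibers, this will force an identification that the recursion forbids.

\section{Preliminaries}\label{sec:prelim}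

\paragraph{Trees.} Any two points $x,y$ of a tree are joined by exactly one arc $[x,y]$ (a point if $x=y$). A subcontinuum of a tree is a tree, so it contains $[x,y]$ whenever it contains $x$ and $y$. Hence the intersection of two subcontinua of a tree is connected or empty. Gluing finitely many trees to a tree, each at a single point, yields a tree. If a finite set $B$ contains all endpoints and branch points of a nondegenerate tree $S$, then $S\setminus B$ has finitely many components; each is open in $S$, is an open arc, and has as closure an arc with both endpoints in $B$.

\paragraph{Inverse limits.} For maps $h_n:S_{n+1}\to S_n$ of continua, $\varprojlim(S_n,h_n)$ is the set of \emph{threads}, that is, of $x=(x_n)\in\prod S_n$ with $h_n(x_{n+1})=x_n$ for all $n$, with projections $\pi_n(x)=x_n$. It is a continuum, and if all $h_n$ are onto, so are all $\pi_n$. An inverse limit of nonempty finite sets is nonempty. With the metric $\sum_n2^{-n}\min(1,d_n)$, where $d_n$ is the metric of $S_n$, points in one fiber of $\pi_n$ have distance at most $2^{-n}$. So for every $\varepsilon>0$ the projections onto $S_n$ with $n$ large are $\varepsilon$-mappings, provided they are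 onto.

\begin{lemma}\label{lem:limit}
If $Y=\varprojlim(T_n,g_n)$ with continua $T_n$ and confluent maps $g_n$, then each $\pi_n:Y\to T_n$ is confluent. If the $T_n$ are trees, $Y$ is confluently tree-like.
\end{lemma}

\begin{proof}
Let $Q\subset T_n$ be a continuum and $y\in\pi_n^{-1}(Q)$. For $m\ge n$ let $K_m$ be the component containing $y_m$ of the preimage of $Q$ in $T_m$; thus $K_n=Q$. The set $g_m(K_{m+1})$ is connected, contains $y_m$ and lies over $Q$, so $g_m(K_{m+1})\subset K_m$. Conversely, every connected subset of $g_m^{-1}(K_m)$ containing $y_{m+1}$ lies over $Q$, hence in $K_{m+1}$. So $K_{m+1}$ is the component of $g_m^{-1}(K_m)$ containing $y_{m+1}$, and $g_m(K_{m+1})=K_m$ by confluence. The threads of $Y$ with $m$-th coordinate in $K_m$ for all $m\ge n$ form a continuum in $\pi_n^{-1}(Q)$ that contains $y$ and is mapped onto $K_n=Q$. The second statement follows because the fibers of $\pi_n$ become small.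
\end{proof}

\begin{lemma}\label{lem:TLHU}
Tree-like continua are hereditarily unicoherent.
\end{lemma}

\begin{proof}
Let $A,B$ be subcontinua of a tree-like continuum, and suppose $A\cap B=M\sqcup N$ with $M,N$ nonempty, compact and disjoint. Let $U,V$ be closed neighborhoods of $M,N$ at positive distance $d_0$. There is $\varepsilon\in(0,d_0)$ such that $a\in A$, $b\in B$, $d(a,b)<\varepsilon$ imply $a\in U\cup V$; otherwise there are $a_k\in A\setminus(U\cup V)$ and $b_k\in B$ with $d(a_k,b_k)\to0$, and a limit point of $(a_k)$ is in $A\cap B=M\cup N$, which is impossible. Let $f$ be an $\varepsilon$-mapping onto a tree. Then $f(A)\cap f(B)$ is connected. By the choice of $\varepsilon$ it is the union of the closed sets $f(A\cap U)\cap f(B)$ and $f(A\cap V)\cap f(B)$, which contain $f(M)$ and $f(N)$ respectively. They are disjoint, because a fiber of diameter less than $d_0$ cannot meet both $U$ and $V$. This is a contradiction.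
\end{proof}

\begin{lemma}\label{lem:bump}
If $F\subsetneq A$ is a nonempty closed subset of a continuum $A$, each component $C$ of $F$ meets the boundary $\operatorname{bd}_AF$.
\end{lemma}

\begin{proof}
In the compact space $F$, the component $C$ is the intersection of the clopen sets containing it. If $C$ misses $\operatorname{bd}_AF$, then by compactness some clopen $G\subset F$ satisfies $C\subset G\subset\operatorname{int}_AF$. Then $G$ is closed and open in $A$, and $\emptyset\ne G\ne A$, contradicting connectedness.
\end{proof}

\section{Absolute retracts pass to retracts}\label{sec:retracts}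

\begin{lemma}\label{lem:retract}
If $X$ is a retract of $Y\in$ AR(HU), then $X\in$ AR(HU).
\end{lemma}

The idea is to glue a given hereditarily unicoherent $Z\supset X$ to $Y$ along $X$ and retract the result to $Y$. The point to check is that gluing preserves hereditary unicoherence. Here it matters that $X$ is connected: two arcs glued along their two endpoints form a simple closed curve.

\begin{proof}
As a subcontinuum of $Y$, $X$ is hereditarily unicoherent. Let $X\subset Z$ with $Z$ a hereditarily unicoherent continuum, and let $W=Z\cup_XY$ be the result of gluing $Z$ and $Y$ along $X$. It is a continuum with $Z\cap Y=X$.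

\emph{Claim. For each subcontinuum $A\subset W$, the sets $A\cap X$, $A\cap Z$, $A\cap Y$ are connected or empty.} If $A\subset Z$, then $A\cap Z=A$, and $A\cap Y=A\cap X$ is connected or empty because $Z$ is hereditarily unicoherent. The case $A\subset Y$ is the same with $Y$ and $Z$ interchanged. Now let $A\not\subset Z$ and $A\not\subset Y$. Then $A\cap Z$ and $A\cap Y$ are nonempty closed sets covering $A$, so they meet, that is, $A\cap X\neq\emptyset$. By Lemma~\ref{lem:bump}, each component $C$ of $A\cap Z$ meets $\operatorname{bd}_A(A\cap Z)\subset\overline{A\setminus Z}\cap Z\subset Y\cap Z=X$. Moreover $C\cap X$ is connected since $Z$ is hereditarily unicoherent. The same holds for the components of $A\cap Y$.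

Suppose $A\cap X=M\sqcup N$ with $M,N$ closed, disjoint and nonempty. For each component $C$ of $A\cap Z$ the nonempty connected set $C\cap X$ lies in $M$ or in $N$. Let $Z_M$ and $Z_N$ be the unions of the components of the first and of the second kind. They are disjoint and cover $A\cap Z$, and $Z_M\cap X= M$, $Z_N\cap X= N$. They are closed: if points of components $C_k$ meeting $M$ converge to $z$, a subsequence of $(C_k)$ converges in the Hausdorff metric to a continuum in $A\cap Z$ that contains $z$ and meets $M$, so $z\in Z_M$; similarly for $Z_N$. Define $Y_M,Y_N$ likewise from $A\cap Y$. Since $Z_M\cap Y_N\subset Z\cap Y=X$, we get $Z_M\cap Y_N\subset M\cap N=\emptyset$, and in the same way $Z_N\cap Y_M=\emptyset$. So $Z_M\cup Y_M$ and $Z_N\cup Y_N$ are disjoint nonempty closed sets covering $A$, a contradiction. Hence $A\cap X$ is connected. Each component of $A\cap Z$ meets the connected set $A\cap X\subset A\cap Z$, so $A\cap Z$ is connected, and so is $A\cap Y$ by the same argument.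

\emph{$W$ is hereditarily unicoherent.} Let $A,B\subset W$ be subcontinua. By the claim and the hereditary unicoherence of $Z$ and $Y$, the sets $A\cap B\cap Z$ and $A\cap B\cap Y$ are connected or empty. If one of them is empty, or if they meet (that is, $A\cap B\cap X\ne\emptyset$), then $A\cap B$ is connected or empty. Suppose then that both are nonempty and $A\cap B\cap X=\emptyset$. Each of $A$ and $B$ meets $Z$ and $Y$, hence meets $X$ by connectedness. So $P=A\cap Z$, $Q=B\cap Z$ and $X$ are pairwise intersecting subcontinua of $Z$. The set $P\cup Q$ is a continuum, so $(P\cup Q)\cap X$ is connected. It is the union of the nonempty closed sets $P\cap X$ and $Q\cap X$, so these meet, and $A\cap B\cap X=P\cap Q\cap X\ne\emptyset$. This is a contradiction.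

Since $Y\in$ AR(HU), there is a retraction $W\to Y$. Composed with the retraction $Y\to X$ and restricted to $Z$, it is a retraction $Z\to X$.
\end{proof}

\section{Making bonding maps confluent}\label{sec:attach}

We now carry out the first two steps of Section~\ref{sec:first}, restoring confluence and retracting, for a general inverse sequence of trees. At later steps the copies to be attached are copies of the already enlarged trees $T_n$, since these are the targets in which arcs have to be continued.

\paragraph{Setting.} Let $h_n:S_{n+1}\to S_n$ $(n\ge1)$ be maps of nondegenerate trees, not necessarily onto. Let $D_{n+1}\subset S_{n+1}$ be finite sets such that $h_n$ is constant or injective on each component of $S_{n+1}\setminus D_{n+1}$. Let $V_n$ be the set of endpoints and branch points of $S_n$. Choose finite sets $B_n\subset S_n$ with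
\[
B_1\supset V_1,\qquad B_{n+1}\supset V_{n+1}\cup D_{n+1}\cup\operatorname{bd}h_n^{-1}(B_n)\quad(n\ge1).
\]
This is possible: the set $S_{n+1}\setminus D_{n+1}$ has finitely many components, all open in $S_{n+1}$. In such a component the set $h_n^{-1}(B_n)$ is everything or empty if $h_n$ is constant there, and finite if $h_n$ is injective there. So its boundary is finite. Put $T_1=S_1$ and
\[
T_{n+1}=S_{n+1}\cup\bigcup_{w\in B_{n+1}}T_n^{(w)},
\]
where $T_n^{(w)}$ is a copy of $T_n$, attached to $S_{n+1}$ only by identifying the point $h_n(w)\in S_n\subset T_n$ of the copy with $w$. Let $g_n:T_{n+1}\to T_n$ be $h_n$ on $S_{n+1}$ and the canonical identification on each $T_n^{(w)}$. This is well defined, since both rules send $w$ to $h_n(w)$.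

\begin{lemma}\label{lem:attach}
\textup{(a)} The $T_n$ are trees and the $g_n$ are confluent. So $Y=\varprojlim(T_n,g_n)$ is confluently tree-like, and it contains $X=\varprojlim(S_n,h_n)$.

\textup{(b)} Suppose that for all $n\ge1$ and $w\in B_{n+1}$ there is a map $\sigma_w:S_n\to S_{n+1}$ with
\begin{equation}\label{eq:sigma}
\sigma_w(h_n(w))=w\quad(n\ge1),\qquad h_{n-1}h_n\sigma_w=h_{n-1}\quad(n\ge2).
\end{equation}
Then $X$ is a retract of $Y$.
\end{lemma}

\begin{proof}
(a) Inductively, $T_{n+1}$ is a tree because it arises by gluing finitely many trees to a tree, each at one point. The map $g_n$ is onto, since $B_{n+1}\supset V_{n+1}\neq\emptyset$ and each $T_n^{(w)}$ is mapped onto $T_n$. To prove that $g_n$ is confluent we show: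
\begin{quote}
$(*)$ for $z\in T_{n+1}$ and an arc or point $A=[g_n(z),t]\subset T_n$, some connected subset of $g_n^{-1}(A)$ contains $z$ and is mapped onto $A$.
\end{quote}
This suffices: let $Q\subset T_n$ be a continuum, $C$ a component of $g_n^{-1}(Q)$ and $z\in C$. For $t\in Q$ the arc $[g_n(z),t]$ lies in $Q$, the connected set given by $(*)$ lies in $C$, and so $t\in g_n(C)$.

If $z\in T_n^{(w)}$ for some $w$, take the copy of $A$ in $T_n^{(w)}$. Otherwise $z$ lies in a component $J$ of $S_{n+1}\setminus B_{n+1}$. Since $V_{n+1}\subset B_{n+1}$, $J$ is an open arc whose closure is an arc with endpoints $w_1,w_2\in B_{n+1}$. Since $D_{n+1}\subset B_{n+1}$, $h_n$ is constant or injective on $J$.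

\emph{$h_n|_J$ is constant.} Then $h_n(w_1)=h_n(z)$ is the initial point of $A$, and $\overline J$ together with the copy of $A$ in $T_n^{(w_1)}$ is the desired set.

\emph{$h_n|_J$ is injective.} The danger is that $h_n(J)$ passes over a point where some branch of $T_n$ is attached, since $A$ could then turn off into that branch while $J$ could not follow. This is why $\operatorname{bd}h_n^{-1}(B_n)$ was put into $B_{n+1}$. As $J$ is connected and misses this boundary, either $J\cap h_n^{-1}(B_n)=\emptyset$ or $J\subset h_n^{-1}(B_n)$. In the second case $h_n(J)$ would be a connected subset of a finite set and $h_n|_J$ would be constant, which is excluded. So $h_n(J)$ lies in a component $G$ of $S_n\setminus B_n$, which is an open arc. The injective image of the open arc $J$ in $G$ is an open subarc. Moreover $G$ is open in $S_n$, and also in $T_n$, because the remaining pieces of $T_n$ meet $S_n$ only in points of $B_n$. Hence $h_n(J)$ is open in $T_n$. Since $\overline G$ is an arc, $h_n$ maps $\overline J$ homeomorphically onto the arc $\overline{h_n(J)}$ with endpoints $h_n(w_1),h_n(w_2)$. If $A\subset h_n(J)$, then the preimage of $A$ under $h_n|_J$ is the desired set.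 Otherwise let $b$ be the first point of $A$ outside $h_n(J)$. It is a boundary point, so $b=h_n(w_i)$ for some $i$, and the part of $A$ up to $b$ is $h_n([z,w_i])$. Let $A'$ be the part of $A$ from $b$ on. Then $[z,w_i]$ together with the copy of $A'$ in $T_n^{(w_i)}$, which starts at $w_i$, is the desired set.

So $g_n$ is confluent, and $Y$ is confluently tree-like by Lemma~\ref{lem:limit}. Since $g_n|_{S_{n+1}}=h_n$, we have $X\subset Y$.

(b) Let $\rho_1=\mathrm{id}:T_1\to S_1$. For $n\ge1$ let $\rho_{n+1}:T_{n+1}\to S_{n+1}$ be the identity on $S_{n+1}$ and $\sigma_w\rho_n$ on $T_n^{(w)}\cong T_n$. This is well defined and continuous, since the gluing point $h_n(w)\in S_n$ is fixed by $\rho_n$ and sent to $w$ by $\sigma_w$. As in Section~\ref{sec:first}, $\rho_{n+1}$ need not be compatible with $\rho_n$, but it is one level down: for $n\ge2$,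
\begin{equation}\label{eq:down}
h_{n-1}h_n\rho_{n+1}=h_{n-1}\rho_ng_n.
\end{equation}
Indeed, on $S_{n+1}$ both sides equal $h_{n-1}h_n$, as $\rho_{n+1}$ and $\rho_n$ are the identity on $S_{n+1}$ and $S_n$. On $T_n^{(w)}\cong T_n$ the left side is $h_{n-1}h_n\sigma_w\rho_n=h_{n-1}\rho_n$ by \eqref{eq:sigma}, and the right side is $h_{n-1}\rho_n$ because $g_n$ is the identification there. Now put
\[
r_n=h_n\rho_{n+1}\pi_{n+1}:Y\to S_n\qquad(n\ge1).
\]
For $n\ge2$, \eqref{eq:down} gives $h_{n-1}r_n=h_{n-1}\rho_ng_n\pi_{n+1}=h_{n-1}\rho_n\pi_n=r_{n-1}$. So $r=(r_n)$ is a map $Y\to X$. For $x\in X$ we have $r_n(x)=h_n(x_{n+1})=x_n$. Hence $r$ is a retraction.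
\end{proof}

\section{The continuum $X$}\label{sec:X}

We want every $h_n$ to be a fold like the one in Section~\ref{sec:first}, and the whole sequence to satisfy \eqref{eq:sigma}. If a full copy of $S_n$ were glued to $S_n$ at each step, \eqref{eq:sigma} would be easy to satisfy, but already at the first step the vertex $u$ would have a neighbor of label $2$, and the rigidity would be lost. We therefore glue a copy of the previous tree $S_{n-1}$. This is too small to receive $S_n$ faithfully, but it receives $h_{n-1}(S_n)$, and \eqref{eq:sigma} asks for no more than that.

\paragraph{Construction.} Let $S_0=[p,q]$ be an arc (one edge), and let $S_1=[p,q]\cup[q,s]$ be an arc with two edges. Let $h_0:S_1\to S_0$ be the retraction collapsing $[q,s]$ to $q$. Put $a_n=p$ for $n$ odd and $a_n=q$ for $n$ even. For $n\ge1$ let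
\[
S_{n+1}=S_n\cup S_{n-1}',\qquad S_n\cap S_{n-1}'=\{a_n\},
\]
where $S'_{n-1}$ is a copy of $S_{n-1}$, with identification $v\mapsto v'$, glued so that $a_n'=a_n$; here $a_n\in S_0\subset S_{n-1}$. (In this section and the next, the prime refers to the copy used at step $n$.) Let $h_n:S_{n+1}\to S_n$ be the identity on $S_n$, and $h_n(v')=v\in S_{n-1}\subset S_n$ on $S_{n-1}'$. All $S_n$ are finite simplicial trees and all $h_n$ $(n\ge0)$ are retractions. Put
\[
X=\varprojlim_{n\ge1}(S_n,h_n).
\]
The projections $\pi_n:X\to S_n$ are onto, so $X$ is tree-like. For $n\ge1$, each edge of $S_{n+1}$ is mapped by $h_n$ homeomorphically onto an edge of $S_n$.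

Write $\{o_n\}=\{p,q\}\setminus\{a_n\}$ and let $u_n=o_n'\in S_{n+1}$ be the copy of $o_n$ made at step $n$; it is adjacent to $a_n$. The tree $S_2$ is the arc of Section~\ref{sec:first}, with $u=u_1$. Figure~\ref{fig:S4} shows $S_4$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (0,2)--(3,3.6) (0,2)--(3,2.8) (0,2)--(3,2) (0,2)--(3,0.8);
\draw (3,2.8)--(6,2.8) (3,0.8)--(6,1.2) (3,0.8)--(6,0.2) (3,0.8)--(0,0);
\foreach \x/\y in {0/2,0/0,3/3.6,3/2.8,3/2,3/0.8,6/2.8,6/1.2,6/0.2}
  \fill (\x,\y) circle (1.8pt);
\node[left] at (0,2) {$p\;(\infty)$};
\node[left] at (0,0) {$u_2\;(2)$};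
\node[right] at (3,3.6) {$u_1\;(1)$};
\node[above] at (3.2,2.82) {$u_3\;(3)$};
\node[right] at (3,2) {$u_1'\;(1)$};
\node[below] at (3.1,0.72) {$q\;(\infty)$};
\node[right] at (6,1.2) {$s$};
\node[right] at (6,0.2) {copy of $s$};
\node[right] at (6,2.8) {copy of $s$};
\node at (0,-0.9) {label $0$};
\node at (3,-0.9) {label $1$};
\node at (6,-0.9) {label $2$};
\end{tikzpicture}
\caption{The tree $S_4$. The labels $0,1,2$ of Section~\ref{sec:index} are the three columns, and the numbers in parentheses are the indices defined there. The arc $u_1,p,q,s$ is $S_2$. Step $2$ glued a copy of $S_1$ at $q$ (the vertices $u_2$, $q$ and the lowest copy of $s$). Step $3$ glued a copy of $S_2$ at $p$ (the vertices $u_1'$, $p$, $u_3$ and the upper copy of $s$).}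
\label{fig:S4}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:A}\textup{(1)}]
In the setting of Section~\ref{sec:attach} let $B_n$ be the set of all simplicial vertices of $S_n$, and let $D_{n+1}=B_{n+1}$. This is admissible: $h_n$ is injective on every open edge, and $h_n^{-1}(B_n)=B_{n+1}$. We define $\sigma_w$ for $w\in B_{n+1}$, $n\ge1$.

If $w\in S_n$, let $\sigma_w$ be the inclusion $S_n\subset S_{n+1}$. Since $h_n$ is a retraction onto $S_n$, we have $\sigma_w(h_n(w))=w$ and $h_n\sigma_w=\mathrm{id}$, so \eqref{eq:sigma} holds.

If $w=v'\in S_{n-1}'\setminus\{a_n\}$, let $\sigma_w(t)=(h_{n-1}(t))'$ for $t\in S_n$. Then $h_n(w)=v\in S_{n-1}$, and since $h_{n-1}$ is a retraction onto $S_{n-1}$, $\sigma_w(h_n(w))=(h_{n-1}(v))'=v'=w$. Moreover $h_n\sigma_w=h_{n-1}$ as a map into $S_{n-1}\subset S_n$. For $n\ge2$ it follows that $h_{n-1}h_n\sigma_w=h_{n-1}h_{n-1}=h_{n-1}$.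

By Lemma~\ref{lem:attach}, $X$ is a retract of a confluently tree-like continuum $Y$. By Theorem~\ref{thm:known}, $Y\in$ AR(HU), so $X\in$ AR(HU) by Lemma~\ref{lem:retract}. Finally, $X$ is tree-like, and every tree-like continuum containing $X$ is hereditarily unicoherent by Lemma~\ref{lem:TLHU}, so it retracts onto $X$. Hence $X\in$ AR(TL).
\end{proof}

\section{Labels, edges and indices}\label{sec:index}

\subsection*{Labels and edges}

Let $\lambda_1:S_1\to[0,2]$ be a homeomorphism with $p,q,s\mapsto0,1,2$, and let $\lambda_0=\lambda_1|_{S_0}$. For $n\ge1$ put $\lambda_{n+1}=\lambda_n$ on $S_n$ and $\lambda_{n+1}(v')=\lambda_{n-1}(v)$ on $S_{n-1}'$. Then $\lambda_nh_n=\lambda_{n+1}$ for $n\ge1$. So $\lambda=\lambda_n\pi_n:X\to[0,2]$ does not depend on $n$ and is a surjective map. Each edge of $S_n$ is mapped by $\lambda_n$ homeomorphically onto $[0,1]$ or $[1,2]$.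

The \emph{vertices} of $S_n$ (of $X$) are the points at which $\lambda_n$ (at which $\lambda$) has a value in $\{0,1,2\}$; this value is the \emph{label}. In $S_n$ these are the simplicial vertices. Vertices of $S_n$ are \emph{adjacent}, or \emph{neighbors}, if they are joined by an edge. Vertices $x,y$ of $X$ are \emph{adjacent}, or \emph{neighbors}, if $x_n,y_n$ are adjacent for all $n\ge1$. Then $[x,y]:=\varprojlim[x_n,y_n]$ is an arc, called an \emph{edge} of $X$. It is mapped by $\lambda$ homeomorphically onto $[0,1]$ or $[1,2]$. If $x\in X$ is not a vertex, each $x_n$ is interior to a unique edge $e_n$ of $S_n$, and $h_n(e_{n+1})=e_n$; so $x$ lies in exactly one edge $e(x)$ of $X$.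

For $i\in\{0,1,2\}$ let
\[
O_i=\{x\in X:|\lambda(x)-i|<1\}.
\]
For $x\in O_i$ let $v_i(x)=x$ if $\lambda(x)=i$; otherwise let $v_i(x)$ be the endpoint of $e(x)$ with label $i$. The corresponding set $\{t\in S_n:|\lambda_n(t)-i|<1\}$ is the disjoint union of the open stars of the vertices of label $i$, and the $n$-th coordinate of $v_i(x)$ is the center of the star containing $x_n$. So every coordinate of $v_i$ is locally constant on $O_i$, and therefore
\begin{equation}\label{eq:const}
v_i\ \text{is constant on every connected subset of }O_i.
\end{equation}
Thus a connected set cannot pass from one vertex of label $i$ to another without leaving $O_i$.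

\subsection*{Indices in the trees}

To each vertex of label $0$ or $1$ we attach an index in $\{1,2,\dots\}\cup\{\infty\}$. It records the step at which a vertex of its kind first appeared. Put $\iota(p)=\iota(q)=\infty$. In $S_{n+1}$ $(n\ge1)$ keep the indices of $S_n$. For $v'\in S_{n-1}'\setminus\{a_n\}$ put $\iota(v')=\iota(v)$ if $v\notin\{p,q\}$, and $\iota(u_n)=n$ in the remaining case $v=o_n$. In $S_n$ exactly $p$ and $q$ have index $\infty$, and finite indices are at most $n-1$.

The following lemma says that index $1$ is recognizable from labels. It also says that, for $m\ge2$, a vertex of index $m$ has no neighbor of index $m-1$, although vertices of the same label and larger finite index do have one. The reason is the delay in the construction. When $u_n$ is created as a copy of $o_n$, the copied tree $S_{n-1}$ contains only finite indices up to $n-2$. If $S_n$ were copied instead, then $u_n$ would acquire a neighbor $u_{n-1}'$ of index $n-1$ when $n\ge2$, and $u_1$ a neighbor of label $2$.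

\begin{lemma}\label{lem:Sn}
In $S_n$, $n\ge1$:
\begin{enumerate}
\item[\textup{(1)}] A vertex of finite index $m$ has label $1$ if $m$ is odd and label $0$ if $m$ is even.
\item[\textup{(2)}] Adjacent vertices with finite indices $i<j$ satisfy $j\ge i+3$.
\item[\textup{(3)}] A vertex of label $1$ has no neighbor of label $2$ if and only if its index is $1$.
\item[\textup{(4)}] A vertex of finite index $m$ has a neighbor of index $j$ for each $1\le j\le m-3$ with $j\not\equiv m\pmod2$. The vertex $p$ (the vertex $q$) has a neighbor of index $j$ for each odd (each even) $j$ with $1\le j\le n-1$.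
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction. In $S_1$ there are no finite indices, and the only vertex of label $1$ is $q$, which has the neighbor $s$; so all statements hold. Also $S_0$ has no vertices besides $p,q$. Let $n\ge1$, and assume the lemma for $S_n$, and for $S_{n-1}$ if $n\ge2$. In $S_{n+1}$, vertices of $S_n$ other than $a_n$ have the same neighbors as in $S_n$, and $a_n$ gains some. The neighbors of a vertex $v'\in S_{n-1}'\setminus\{a_n\}$ are the points $w'$ with $w$ a neighbor of $v$ in $S_{n-1}$.

(1) The vertex $u_n$ has the label of $o_n$, and $o_n=q$ if and only if $n$ is odd. All other finite indices are inherited together with labels.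

(2) An edge of $S_{n+1}$ whose endpoints both have finite index lies in $S_n$, or is a copy of such an edge of $S_{n-1}$, or is $[u_n,w']$ with $w$ a neighbor of $o_n$ in $S_{n-1}$, $w\ne a_n$, of label $0$ or $1$. Only the last case is new. Here $w\notin\{p,q\}$, so $\iota(w')=\iota(w)\le n-2$. The labels of $w'$ and $u_n$ differ, so $\iota(w)\not\equiv n\pmod2$ by (1). Hence $\iota(w')\le n-3$, while $\iota(u_n)=n$.

(3) For vertices of $S_n$ nothing changes: only $a_n$ gains neighbors, and if $a_n$ has label $1$, it is $q$, which already had the neighbor $s$. A copy $v'$ with $v\notin\{p,q\}$ has the index of $v$, and it has a neighbor of label $2$ if and only if $v$ has one. Finally, $u_n$ has label $1$ if and only if $n$ is odd; then $o_n=q$, and $u_n$ has a neighbor of label $2$ if and only if $q$ has one in $S_{n-1}$, that is, if and only if $n\ne1$.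

(4) The vertex $u_j\in S_{j+1}$ has index $j$ and is adjacent to $a_j$, which is $p$ for odd $j$ and $q$ for even $j$. Since $S_{j+1}\subset S_{n+1}$ for $j\le n$, this gives the second statement for $S_{n+1}$. In the same way, $o_n$ has in $S_{n-1}$ the neighbors $u_j$ for all $j\not\equiv n\pmod2$ with $1\le j\le n-2$, that is, $1\le j\le n-3$. Their copies are neighbors of $u_n$ with the same indices, which is the first statement for $u_n$. For other vertices of finite index it is inherited: vertices of $S_n$ keep their neighbors, and a neighbor of finite index is not in $\{p,q\}$, so its copy has the same index.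
\end{proof}

\subsection*{Indices in the limit}

For $n\ge1$ the map $h_n$ preserves labels and adjacency. By definition of $\iota$ it also preserves indices, with one exception: if $\iota(v)=n$, then $v=u_n$ and $\iota(h_n(v))=\iota(o_n)=\infty$.

Let $x=(x_n)$ be a vertex of $X$ of label $0$ or $1$. If $\iota(x_n)=m<\infty$, then $m<n$ and $\iota(x_{n+1})=m$, since $h_n(x_{n+1})=x_n$ has finite index. Conversely, if $\iota(x_{l+1})=m<l$, then $\iota(x_l)=m$. So either $\iota(x_n)=m$ for all $n>m$, for some finite $m$, and we put $\iota(x)=m$; or $\iota(x_n)=\infty$ for all $n$, and we put $\iota(x)=\infty$.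

\begin{lemma}\label{lem:X}
In $X$:
\begin{enumerate}
\item[\textup{(1)}] A vertex of finite index $m$ has label $1$ if $m$ is odd and label $0$ if $m$ is even. Every $m\ge1$ occurs as an index.
\item[\textup{(2)}] Adjacent vertices with finite indices $i<j$ satisfy $j\ge i+3$.
\item[\textup{(3)}] A vertex of label $1$ has no neighbor of label $2$ if and only if its index is $1$.
\item[\textup{(4)}] Let $x$ be a vertex of label $0$ or $1$. If $1\le j\le\iota(x)-3$ (where $\infty-3=\infty$) and $j$ is finite, odd when $x$ has label $0$ and even when $x$ has label $1$, then $x$ has a neighbor of index $j$.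
\end{enumerate}
\end{lemma}

\begin{proof}
The first part of (1), item (2), and ``if'' in (3) follow by looking at the coordinates in $S_n$ for $n$ large. For the second part of (1), extend $u_m\in S_{m+1}$ to a thread that is constantly $u_m$ from the coordinate $m+1$ on; this is possible because the $h_n$ are retractions.

(4) For all large $n$ the finite set of neighbors of $x_n$ of index $j$ is nonempty. If $\iota(x)=m<\infty$, this is the first part of Lemma~\ref{lem:Sn}(4), where $j\not\equiv m\pmod 2$ by (1). If $\iota(x)=\infty$, then $x_n\in\{p,q\}$, and it is the second part. For $n>j$ the map $h_n$ sends neighbors of $x_{n+1}$ of index $j$ to neighbors of $x_n$ of index $j$. The inverse limit of these finite sets is nonempty; a thread in it, continued to the smaller coordinates by the maps $h_n$, is a neighbor of $x$ of index $j$.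

``Only if'' in (3): let $x$ have label $1$ and $\iota(x)\ne1$. Then $\iota(x_n)\ne1$ for all $n$, so the finite set of neighbors of $x_n$ of label $2$ is nonempty by Lemma~\ref{lem:Sn}(3). These sets are mapped into one another by the $h_n$, and a thread in their inverse limit is a neighbor of $x$ of label $2$.
\end{proof}

\section{Confluent maps with small fibers preserve indices}\label{sec:main}

Throughout this section let $f:X\to T$ be a confluent map onto a locally connected continuum, and suppose that
\begin{equation}\label{eq:H}
f(x)=f(x')\ \Longrightarrow\ |\lambda(x)-\lambda(x')|<\tfrac12 .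
\end{equation}
We derive a contradiction. The plan is to show that if $f$ identifies points close to two vertices of the same label, then these vertices have the same index, and then to use local connectedness to find such an identification for two different indices. From here on, primes denote arbitrary points of $X$, not copies.

Confluence and \eqref{eq:H} enter mostly through the following lemma, which is the rigidity argument of Section~\ref{sec:first}. The bound $\frac12$ is chosen so that a set lying over the image of a half-edge next to label $i$ cannot leave $O_i$.

\begin{lemma}\label{lem:lift}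
Let $C\subset X$ be a continuum with $|\lambda(c)-i|\le\frac12$ for all $c\in C$. Let $c_0,c_1\in C$, and let $z'\in X$ satisfy $f(z')=f(c_0)$. Then $z'\in O_i$, and there is $w'\in O_i$ with
\[
f(w')=f(c_1),\qquad v_i(w')=v_i(z'),\qquad |\lambda(w')-\lambda(c_1)|<\tfrac12 .
\]
\end{lemma}

\begin{proof}
Let $K$ be the component of $f^{-1}(f(C))$ containing $z'$. By confluence $f(K)=f(C)$, so there is $w'\in K$ with $f(w')=f(c_1)$. Each $\kappa\in K$ satisfies $f(\kappa)=f(c)$ for some $c\in C$, so $|\lambda(\kappa)-i|\le|\lambda(\kappa)-\lambda(c)|+|\lambda(c)-i|<\frac12+\frac12=1$ by \eqref{eq:H}. Thus $K\subset O_i$, and $v_i(w')=v_i(z')$ by \eqref{eq:const}. The last inequality is \eqref{eq:H}.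
\end{proof}

For vertices $x,x'$ of $X$ with the same label $i$ write $x\approx x'$ if there are $z,z'\in O_i$ with
\[
f(z)=f(z'),\qquad |\lambda(z)-i|\le\tfrac12,\qquad v_i(z)=x,\qquad v_i(z')=x'.
\]
Thus $f$ identifies some point of the star of $x$, at most half an edge away from $x$, with a point of the star of $x'$.

\begin{lemma}\label{lem:A}
If $x\approx x'$ have label $i$, there is $w'\in O_i$ with $v_i(w')=x'$, $f(w')=f(x)$ and $|\lambda(w')-i|<\frac12$. Hence $\approx$ is symmetric.
\end{lemma}

\begin{proof}
Let $z,z'$ be as in the definition. Apply Lemma~\ref{lem:lift} to the subarc (or point) $C=[z,x]$ of the edge containing $z$, with $c_0=z$ and $c_1=x$. The pair $(w',x)$ in place of $(z,z')$ shows that $x'\approx x$.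
\end{proof}

\begin{lemma}\label{lem:Bstep}
If $x\approx x'$ and $y$ is adjacent to $x$, then some $y'$ adjacent to $x'$ satisfies $y\approx y'$.
\end{lemma}

\begin{proof}
Let $i,j$ be the labels of $x,y$, so $|i-j|=1$. Let $w'$ be as in Lemma~\ref{lem:A}, and let $a\in[x,y]$ be the point with $|\lambda(a)-i|=\frac12$. Apply Lemma~\ref{lem:lift} to $C=[x,a]$, with $c_0=x$, $c_1=a$, and $w'$ in the role of $z'$. It gives $u'\in O_i$ with $f(u')=f(a)$, $v_i(u')=v_i(w')=x'$ and $|\lambda(u')-\lambda(a)|<\frac12$. Since $\lambda(a)$ is the midpoint between $i$ and $j$, the number $\lambda(u')$ lies strictly between $i$ and $j$. So $u'$ is interior to an edge $[x',y']$, where $y'=v_j(u')$ has label $j$. Since $|\lambda(a)-j|=\frac12$, $v_j(a)=y$, $f(a)=f(u')$ and $v_j(u')=y'$, we get $y\approx y'$.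
\end{proof}

\begin{lemma}\label{lem:C}
If $x\approx x'$ have label $0$ or $1$, then $\iota(x)=\iota(x')$.
\end{lemma}

\begin{proof}
If both indices are $\infty$ there is nothing to prove. So by symmetry it suffices to show, by induction on $m\ge1$, that $x\approx x'$ and $\iota(x)=m$ imply $\iota(x')=m$.

Let $m=1$. By Lemma~\ref{lem:X}, $x$ has label $1$ and no neighbor of label $2$. If $x'$ had a neighbor of label $2$, then Lemma~\ref{lem:Bstep}, applied to $x'\approx x$, would give $x$ one. So $x'$ has none, and $\iota(x')=1$ by Lemma~\ref{lem:X}(3).

Let $m\ge2$, and assume the statement for smaller indices. The labels of $x$ and $x'$ agree, so $\iota(x')=\infty$ or $\iota(x')\equiv m\pmod2$. If $\iota(x')<m$, the induction hypothesis, applied to $x'\approx x$, gives $\iota(x)=\iota(x')<m$, a contradiction. Suppose $\iota(x')>m$. Then $\iota(x')\ge m+2$, so $1\le m-1\le\iota(x')-3$. Also $m-1$ is odd if $x'$ has label $0$ and even if it has label $1$. By Lemma~\ref{lem:X}(4), $x'$ has a neighbor $y'$ of index $m-1$. Lemma~\ref{lem:Bstep}, applied to $x'\approx x$, gives a neighbor $y$ of $x$ with $y'\approx y$, and $\iota(y)=m-1$ by the induction hypothesis. So vertices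 of indices $m-1$ and $m$ are adjacent, contradicting Lemma~\ref{lem:X}(2). Hence $\iota(x')=m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}\textup{(2)}]
Let $f$ be as above, with \eqref{eq:H}. The pairs $(x,x')$ with $|\lambda(x)-\lambda(x')|\ge\frac12$ form a compact set on which $d_T(f(x),f(x'))>0$. So there is $\eta>0$ such that $d_T(f(x),f(x'))<\eta$ implies $|\lambda(x)-\lambda(x')|<\frac12$.

For each odd $m$ pick a vertex $x^{(m)}$ of $X$ of index $m$; it has label $1$. Since $T$ is compact and locally connected, it is covered by finitely many connected open sets of diameter less than $\eta$. For some odd $m\ne m'$ the points $f(x^{(m)})$ and $f(x^{(m')})$ lie in the same one of these sets. Let $Q$ be its closure, a continuum of diameter less than $\eta$, and let $K$ be the component of $f^{-1}(Q)$ containing $x^{(m')}$. By confluence there is $w\in K$ with $f(w)=f(x^{(m)})$. By the choice of $\eta$, applied to $\kappa$ and $x^{(m')}$, we have $|\lambda(\kappa)-1|<\frac12$ for all $\kappa\in K$. So $K\subset O_1$, and $v_1(w)=x^{(m')}$ by \eqref{eq:const}. The points $z=x^{(m)}$ and $z'=w$ show that $x^{(m)}\approx x^{(m')}$. By Lemma~\ref{lem:C}, $m=m'$,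 a contradiction.

So \eqref{eq:H} fails for every confluent map of $X$ onto a locally connected continuum. This is the first statement of (2). Next choose $\varepsilon>0$ such that $d(x,x')<\varepsilon$ implies $|\lambda(x)-\lambda(x')|<\frac12$. Every $\varepsilon$-mapping satisfies \eqref{eq:H}, so no $\varepsilon$-mapping of $X$ onto a locally connected continuum is confluent. Trees are locally connected, so $X$ is not confluently tree-like. Finally, if $X$ were an inverse limit of locally connected continua with confluent bonding maps, then by Lemma~\ref{lem:limit} its projections would be confluent, and those onto sufficiently late terms would be $\varepsilon$-mappings, which is impossible.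
\end{proof}

\begin{remark}
Local connectedness of $T$ was used only to find the small continuum $Q$ containing $f(x^{(m)})$ and $f(x^{(m')})$. It cannot be omitted: the identity of $X$ is confluent and satisfies \eqref{eq:H}.
\end{remark}

\section{Absolute retracts for tree-like continua}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(iii)$\Rightarrow$(ii): Let $X$ be a retract of a confluently tree-like continuum $Y$. Restricting an $\varepsilon$-mapping of $Y$ onto a tree to the subcontinuum $X$ gives an $\varepsilon$-mapping onto a subcontinuum of a tree, which is a tree. So $X$ is tree-like. By Theorem~\ref{thm:known}, $Y\in$ AR(HU), and so $X\in$ AR(HU) by Lemma~\ref{lem:retract}.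

(ii)$\Rightarrow$(i): $X$ is tree-like, and a tree-like continuum containing $X$ is hereditarily unicoherent by Lemma~\ref{lem:TLHU}, so it retracts onto $X$.

(i)$\Rightarrow$(iii): If $X$ is a point, it is confluently tree-like. Let $X$ be nondegenerate. We embed $X$ in a confluently tree-like continuum by Lemma~\ref{lem:attach}(a). By Marde\v{s}i\'c and Segal \cite{MS}, the tree-like continuum $X$ is homeomorphic to $\varprojlim(S_n,f_n)$ with trees $S_n$ and surjective maps $f_n:S_{n+1}\to S_n$. Discarding finitely many terms, we may assume that the $S_n$ are nondegenerate. By Brown \cite{Brown}, the limit does not change up to homeomorphism if the $f_n$ are replaced successively by sufficiently close maps $h_n$, where the required closeness may depend on the earlier replacements.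

We choose $h_n$ as follows. Give $S_n$ a metric $d$ in which every arc $[x,y]$ is isometric to an interval of length $d(x,y)$. Given $\delta>0$, subdivide $S_{n+1}$ so finely that the image under $f_n$ of every edge of the subdivision has diameter less than $\delta/2$. Let $h_n=f_n$ at the subdivision points, which include all endpoints and branch points of $S_{n+1}$. Map each edge of the subdivision, with endpoints $a,b$, at constant speed onto the arc $[f_n(a),f_n(b)]$, or to a point if $f_n(a)=f_n(b)$. For $t$ in this edge, $d(h_n(t),f_n(t))\le d(h_n(t),f_n(a))+d(f_n(a),f_n(t))<\delta$. With $D_{n+1}$ the finite set of subdivision points, $h_n$ is constant or injective on each component of $S_{n+1}\setminus D_{n+1}$.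

So the setting of Section~\ref{sec:attach} applies, and $X\cong\varprojlim(S_n,h_n)$ embeds in a confluently tree-like continuum $Y$. Since $Y$ is tree-like and $X\in$ AR(TL), the image of $X$ is a retract of $Y$. This is (iii).
\end{proof}

\begin{thebibliography}{9}

\bibitem{Brown}
M.~Brown,
\emph{Some applications of an approximation theorem for inverse limits},
Proc. AMS \textbf{11} (1960).

\bibitem{MS}
Marde\v{s}i\'c and Segal,
\emph{$\varepsilon$-mappings onto polyhedra},
Trans. AMS \textbf{109} (1963).

\bibitem{CGL}
\emph{On Confluently Graph-Like Compacta},
\url{http://people.cas.uab.edu/~overstee/confluentrep5-24-02.pdf}.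

\end{thebibliography}

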